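\title{Pentagons in triangle-free binary matroids}

\begin{abstract}
We prove that for $n\ge4$ a triangle-free subset of $\mathbb{F}_2^n\setminus\{0\}$ contains at most $2^{4n-16}$ pentagons, with equality only for the $(n-4)$-th doubling of the pentagon. Sets of density at most $9/32$ are handled by a moment inequality for Fourier coefficients. A denser set that contains a pentagon is shown to lie inside a doubled pentagon, by examining how it meets the cosets of the span of one pentagon; the constant $9/32$ is sharp for this structure theorem. We also prove a stability statement, determine the maximum number of zero-sum tuples of every odd length at least five, and prove the analogous theorem for every odd girth.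
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{binary matroid of rank $n$} is, in this paper, a subset $E$ of $\mathbb{F}_2^n\setminus\{0\}$ that spans $\mathbb{F}_2^n$. A \emph{circuit} of $E$ is a nonempty subset of $E$ with sum zero such that no proper nonempty subset of it has sum zero; an \emph{$m$-circuit} is a circuit with $m$ elements, and an \emph{odd circuit} is one of odd size. Since $0\notin E$, circuits have at least three elements. A \emph{triangle} is a $3$-circuit and a \emph{pentagon} is a $5$-circuit. The set $E$ is \emph{triangle-free} if it contains no triangle, that is, if $E\cap(E+E)=\emptyset$. We write $p(E)$ for the number of pentagons of $E$. The names come from graphs: if each edge $uv$ of a graph is recorded as the vector $e_u+e_v$, the circuits are exactly the cycles.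

How many pentagons can a triangle-free matroid of rank $n$ contain? The condition is a real constraint: $\mathbb{F}_2^4\setminus\{0\}$ has $15\cdot14\cdot12\cdot8/5!=168$ pentagons (four independent vectors and their sum), whereas a triangle-free subset of it has at most one, as we shall see. Taking $E$ as large as possible does not help. For $x\in E$ the sets $E$ and $x+E$ are disjoint, so $|E|\le2^{n-1}$, and the complement of a hyperplane attains this bound; but a sum of an odd number of its elements is never zero, so it has no pentagon at all. A set with many pentagons has to give up density.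

The simplest such set is \emph{the pentagon} $P=\{e_1,e_2,e_3,e_4,e_1+e_2+e_3+e_4\}\subseteq\mathbb{F}_2^4$, and there is a simple way to carry it to higher rank. The \emph{$k$-th doubling} of $E\subseteq\mathbb{F}_2^n$ is $E\times\mathbb{F}_2^k\subseteq\mathbb{F}_2^{n+k}$; it plays the role that replacing vertices by independent sets plays for graphs. Doubling preserves triangle-freeness and multiplies $p$ by $2^{4k}$ (Section~\ref{sec:prelim}), so it leaves the ratio $p(E)/2^{4n}$ unchanged. The $(n-4)$-th doubling of $P$ has density $5/16$ and ratio $2^{-16}$, and the natural guess is that nothing in higher rank beats the ratio already reached in rank four. This is the conjecture of~\cite{pentagons}: \emph{for $n\ge4$, every triangle-free matroid of rank $n$ has at most $2^{4n-16}$ pentagons, with equality only for the $(n-4)$-th doubling of the pentagon.} We prove it. The spanning condition plays no role in the upper bounds, so from now on $E$ is an arbitrary subset of $\mathbb{F}_2^n\setminus\{0\}$.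

\begin{theorem}\label{thm:main}
Let $n\ge4$. Every triangle-free set $E\subseteq\mathbb{F}_2^n\setminus\{0\}$ satisfies $p(E)\le2^{4n-16}$, with equality if and only if $E$ is linearly isomorphic to the $(n-4)$-th doubling of the pentagon.
\end{theorem}

It is convenient to describe the extremal sets without coordinates. A \emph{doubled $m$-circuit} in $\mathbb{F}_2^n$ is a set $C+W$, where $C$ is an $m$-circuit and $W$ is a subspace complementary to the span $\langle C\rangle$. These are exactly the images of $\{e_1,\dots,e_{m-1},e_1+\dots+e_{m-1}\}\times\mathbb{F}_2^{n-m+1}$ under invertible linear maps of $\mathbb{F}_2^n$. For $m=5$ we say \emph{doubled pentagon}.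

The proof of Theorem~\ref{thm:main} splits according to the size of $E$. Fourier analysis gives $p(E)\le|E|^4/480$, which is below $2^{4n-16}$ as long as $|E|<480^{1/4}\cdot2^{n-4}$, where $480^{1/4}=4.68\ldots$. This does not reach the size $5\cdot2^{n-4}$ of a doubled pentagon. The gap is closed from above by a structure theorem that applies as soon as $|E|>4.5\cdot2^{n-4}$. Call $E$ \emph{affine} if some linear functional equals $1$ on all of $E$; this is the analogue of a bipartite graph.

\begin{theorem}\label{thm:structure}
A triangle-free set $E\subseteq\mathbb{F}_2^n\setminus\{0\}$ with $|E|>9\cdot2^{n-5}$ is affine or is contained in a doubled pentagon. For every $n\ge5$ the bound cannot be lowered: there is a triangle-free set with exactly $9\cdot2^{n-5}$ elements that is neither affine nor contained in a doubled pentagon.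
\end{theorem}

Theorem~\ref{thm:structure} overlaps with the Davydov--Tombak theory of large complete caps, which is not used here. Because the two ranges overlap, the Fourier bound at $|E|=9\cdot2^{n-5}$ has room to spare, and this yields stability.

\begin{theorem}\label{thm:stability}
If $E\subseteq\mathbb{F}_2^n\setminus\{0\}$ is triangle-free and $p(E)>\frac{2187}{2560}\,2^{4n-16}$, then $E$ is contained in a doubled pentagon and $p(E)\le(|E|/5)^4$. For $n\ge7$ the second largest value of $p$ over triangle-free subsets of $\mathbb{F}_2^n\setminus\{0\}$ is $2^{4n-16}-2^{3n-12}$, attained exactly by the doubled pentagons with one element removed.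
\end{theorem}

For $\ell\ge1$ let $Z_\ell(E)$ be the number of ordered $\ell$-tuples in $E^\ell$ with sum zero; entries may repeat. For triangle-free $E$ we have $Z_5(E)=120\,p(E)$, so the next theorem extends Theorem~\ref{thm:main}, which is the case $k=2$ with $\tau_2=120$.

\begin{theorem}\label{thm:lengths}
For all $k\ge2$, $n\ge4$ and all triangle-free $E\subseteq\mathbb{F}_2^n\setminus\{0\}$,
\[
Z_{2k+1}(E)\le2^{2k(n-4)}\tau_k,\qquad \tau_k=\tfrac1{16}\bigl(5^{2k+1}+10-5\cdot3^{2k+1}\bigr),
\]
with equality if and only if $E$ is a doubled pentagon.
\end{theorem}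

Finally, one may forbid all odd circuits below a given size and count those of that size. Again Theorem~\ref{thm:main} is the first case.

\begin{theorem}\label{thm:girth}
Let $r\ge2$ and $n\ge2r$, and let $E\subseteq\mathbb{F}_2^n\setminus\{0\}$ have no odd circuit of size less than $2r+1$. Then $E$ has at most $2^{2r(n-2r)}$ circuits of size $2r+1$, with equality if and only if $E$ is a doubled $(2r+1)$-circuit.
\end{theorem}

\section{Zero-sum tuples and doubled circuits}\label{sec:prelim}

Circuits are awkward to count, because their elements must be distinct and the dependence minimal. Zero-sum tuples carry no such conditions and are what Fourier analysis counts. For odd lengths the two notions are close.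

\begin{lemma}\label{lem:tuples}
Let $E\subseteq\mathbb{F}_2^n\setminus\{0\}$.
\begin{enumerate}
\item[(a)] If $\ell$ is odd and $Z_\ell(E)>0$, then $E$ has an odd circuit of size at most $\ell$.
\item[(b)] If $m\ge3$ is odd and $E$ has no odd circuit of size less than $m$, then $E$ has exactly $Z_m(E)/m!$ circuits of size $m$.
\item[(c)] $E$ is affine if and only if it has no odd circuit.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take a zero-sum $\ell$-tuple and delete pairs of equal entries until none is left. The result is a zero-sum subset of $E$ of odd size at most $\ell$. Remove from it a minimal nonempty zero-sum subset; the remainder still has sum zero, so we may repeat. This partitions the set into circuits, and one of them has odd size.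

(b) By (a), $E$ has no zero-sum tuple of odd length less than $m$. Consider a zero-sum $m$-tuple. If two entries were equal, deleting them would leave a zero-sum tuple of odd length $m-2$. If a proper nonempty part of the tuple had sum zero, so would the complementary part, and one of the two has odd length less than $m$. Hence the tuple is an ordering of an $m$-circuit, and each $m$-circuit has $m!$ orderings.

(c) A functional that equals $1$ on $E$ equals $1$ on every sum of an odd number of elements of $E$, so such a sum is nonzero. Conversely, suppose that $E$ has no odd circuit. Choose a basis $B\subseteq E$ of $\langle E\rangle$ and a functional equal to $1$ on $B$. If $x\in E$ were the sum of an even number of elements of $B$, these elements together with $x$ would form a zero-sum tuple of odd length, contradicting (a). So $x$ is the sum of an odd number of elements of $B$, and the functional equals $1$ at $x$.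
\end{proof}

In particular $E$ is triangle-free if and only if $Z_3(E)=0$, and then $p(E)=Z_5(E)/120$. A tuple in $E\times\mathbb{F}_2^k$ has sum zero when both coordinates do, so
\begin{equation}\label{eq:doubling}
Z_\ell(E\times\mathbb{F}_2^k)=2^{k(\ell-1)}Z_\ell(E).
\end{equation}
The cases $\ell=3$ and $\ell=5$ give the properties of doubling stated in the introduction.

The following notation is used throughout. Let $C=\{x_1,\dots,x_m\}$ be a circuit of odd size $m=2r+1\ge5$, let $V=\langle C\rangle$ and $[m]=\{1,\dots,m\}$. For $I\subseteq[m]$ put $x_I=\sum_{i\in I}x_i$. Then $x_I+x_J=x_{I\triangle J}$, and since $C$ is a circuit, $x_I=0$ only for $I=\emptyset$ and $I=[m]$. Hence $\dim V=2r$, and every $v\in V$ equals $x_I$ for exactly two sets $I$, which are complementary; as $m$ is odd, one of them has even size and the other odd size. We call them the \emph{even} and the \emph{odd representation} of $v$. The vector $v$ lies in $C$ exactly when its odd representation is a singleton, and $v=0$ exactly when its even representation is empty.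

\begin{lemma}\label{lem:doubled}
Let $F=C+W$ be a doubled $m$-circuit in $\mathbb{F}_2^n$ with $m=2r+1\ge5$, and let $w=|W|=2^{n-2r}$. Then $F$ has no odd circuit of size less than $m$, and its $m$-circuits are the sets $\{x_1+w_1,\dots,x_m+w_m\}$ with $w_i\in W$ and $\sum_iw_i=0$. There are $w^{m-1}=2^{2r(n-2r)}$ of them, every element of $F$ lies in exactly $w^{m-2}$ of them, and two distinct elements lie together in at most $w^{m-3}$ of them. In particular every proper subset of $F$ has strictly fewer $m$-circuits than $F$.
\end{lemma}

\begin{proof}
The cosets $x_i+W$ are disjoint and partition $F$. Take a zero-sum tuple of odd length in $F$ with $\mu_i$ entries in $x_i+W$. Projecting to $V$ along $W$ gives $x_I=0$ for $I=\{i:\mu_i\text{ odd}\}$, so $I=\emptyset$ or $I=[m]$. The first case makes the length even. Hence every $\mu_i$ is odd, the length is at least $m$, and for length $m$ every $\mu_i$ is $1$. This gives the first claim and, with Lemma~\ref{lem:tuples}(b), the description of the $m$-circuits. The condition $\sum_iw_i=0$ leaves $m-1$ of the $w_i$ free. Prescribing an element of $F$ fixes one of them. Prescribing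 two elements fixes two of them if the elements lie in different cosets $x_i+W$, and is impossible otherwise.
\end{proof}

\section{Ranks four, five and six}\label{sec:small}

The structural half of the proof is visible in small rank. Let $E$ be triangle-free and let $C=\{x_1,\dots,x_5\}\subseteq E$ be a pentagon with span $V$. The even subsets of $[5]$ have sizes $0$, $2$ and $4$, so the sixteen elements of $V$ are $0$, the ten sums $x_i+x_j$, and the five vectors $x_i$. Thus
\begin{equation}\label{eq:CC}
C+C=V\setminus C .
\end{equation}

\emph{Rank four.} Since $E$ avoids $C+C$, we get $E\cap V=C$ in every rank. For $n=4$ this says $E=C$ and $p(E)=1$.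

\emph{One coset.} Let $q$ be a coset of $V$ and fix $s\in E\cap q$. For another element $s'\in E\cap q$, the sum $s+s'$ is a nonzero vector of $V$ outside $E$, so $s'=s+x_i+x_j$ for a unique pair $\{i,j\}$. If $s'$ and $s''$ had disjoint pairs, $s'+s''$ would be the sum of four elements of $C$, which is the fifth, and this would be a triangle. So the pairs intersect, and such families are easy to list.

\begin{lemma}\label{lem:star}
A family of $2$-element sets, any two of which intersect, either has a common point (a \emph{star}) or consists of the three pairs inside a $3$-element set.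
\end{lemma}

\begin{proof}
Suppose that there is no common point. Then the family has two members $\{i,j\}$, $\{i,k\}$ and a member avoiding $i$, which must be $\{j,k\}$. A pair with at most one point in $\{i,j,k\}$ misses one of these three pairs, so there are no further members.
\end{proof}

For a star with center $i$, put $y=s+x_i$. Then $s=y+x_i$ and $s+x_i+x_j=y+x_j$, so $E\cap q\subseteq y+C$. In the other case $|E\cap q|=4$.

\emph{Rank five.} There is one coset besides $V$. In the star case (or if $E=C$) we have $E\subseteq C+\{0,y\}$ with $y\notin V$, a doubled pentagon, and Lemma~\ref{lem:doubled} gives $p(E)\le16$ with equality only for the whole doubled pentagon. In the other case $E$ is, after relabeling, the following set, which has fewer pentagons. This proves Theorem~\ref{thm:main} for $n=5$.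

\begin{example}\label{ex:E9}
In $\mathbb{F}_2^5=V\oplus\langle c\rangle$ let $E_9=C\cup(c+S)$ with $S=\{0,\,x_1+x_2,\,x_1+x_3,\,x_2+x_3\}$. It has nine elements and spans $\mathbb{F}_2^5$. The set $S$ is a subgroup, and a zero-sum subset of $E_9$ has an even number of elements in $c+S$. A triangle would have two elements in $c+S$, because $C$ has no triangle; but their sum lies in $S$, which is disjoint from $C$. So $E_9$ is triangle-free. For each of the six pairs in $c+S$, with sum $x_i+x_j$ say, exactly one triple in $C$ has the same sum, namely $C\setminus\{x_i,x_j\}$. The four elements of $c+S$ have sum zero and cannot be completed by one element of $C$. Together with $C$ itself, $p(E_9)=6+1=7$.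
\end{example}

\emph{Rank six.} Now there are four cosets, each meeting $E$ in at most five points, and a coset with five points is a translate of $C$. Suppose $|E|\ge19$. Since $5+5+4+4=18$, at least two of the three cosets other than $V$ are of this kind, say $y+C$ and $y'+C$. By \eqref{eq:CC}, $E$ avoids $(y+C)+(y'+C)=y+y'+(V\setminus C)$, so in the last coset $y+y'+V$ it is contained in $y+y'+C$. Hence $E\subseteq C+\langle y,y'\rangle$, a doubled pentagon. For $|E|\le18$ no such structure is available, as $E_9\times\mathbb{F}_2$ will show, and we count pentagons analytically instead.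

The pattern is this: well-filled cosets lie in translates of $C$, two of them control the coset of their sum, and the translation vectors should form the subspace $W$. In rank six the last point costs nothing. From rank seven on, a coset can be the sum of two well-filled cosets in several ways, and one has to prove that all these ways predict the same translate of $C$.

\section{A Fourier bound for sparse sets}\label{sec:fourier}

Let $N=2^n$. The characters of $\mathbb{F}_2^n$ are the $N$ functions $\chi(x)=(-1)^{\lambda(x)}$ with $\lambda$ a linear functional. They satisfy $\chi(x+y)=\chi(x)\chi(y)$, and $\sum_\chi\chi(x)$ equals $N$ for $x=0$ and $0$ otherwise. Therefore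
\begin{equation}\label{eq:fourier}
Z_\ell(E)=\sum_{y_1,\dots,y_\ell\in E}\frac1N\sum_\chi\chi(y_1+\dots+y_\ell)=\frac1N\sum_\chi\Bigl(\sum_{y\in E}\chi(y)\Bigr)^{\ell}.
\end{equation}
Let $E\ne\emptyset$, and put $u_\chi=|E|^{-1}\sum_{y\in E}\chi(y)\in[-1,1]$ and $\omega_\chi=(|E|/N)\,u_\chi^2\ge0$. By \eqref{eq:fourier},
\begin{equation}\label{eq:moments}
M_j:=\sum_\chi\omega_\chi u_\chi^{\,j}=\frac{Z_{j+2}(E)}{|E|^{j+1}}\qquad(j\ge0).
\end{equation}
Since $y_1+y_2=0$ means $y_1=y_2$, we have $Z_2(E)=|E|$ and so $M_0=1$, which is Parseval's identity. Thus the $\omega_\chi$ form a probability distribution, and the $M_j$ are the moments of a random variable with values in $[-1,1]$. Triangle-freeness says that the mean $M_1$ vanishes, and pentagons are counted by $M_3$. The trivial estimate $M_3\le1$ is improved by any odd cubic that is at most $1$ on $[-1,1]$ and has leading coefficient larger than $1$: its linear term averages to zero.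

The Chebyshev polynomials supply such functions in every odd degree. They are defined by $T_0=1$, $T_1=u$, $T_{d+1}=2uT_d-T_{d-1}$. By induction $T_d(\cos\theta)=\cos d\theta$, so $|T_d|\le1$ on $[-1,1]$; the polynomial $T_d$ is odd for odd $d$; and for $d\ge1$ it has degree $d$ and leading coefficient $2^{d-1}$. For $d=3$ the bound is the identity $1-(4u^3-3u)=(1-u)(1+2u)^2$.

\begin{lemma}\label{lem:fourier}
Let $r\ge2$ and let $E$ have no odd circuit of size less than $2r+1$. Then $Z_{2r+1}(E)\le4^{1-r}|E|^{2r}$.
\end{lemma}

\begin{proof}
Let $E\ne\emptyset$. By Lemma~\ref{lem:tuples}(a), $Z_3(E)=Z_5(E)=\dots=Z_{2r-1}(E)=0$, so $M_1=M_3=\dots=M_{2r-3}=0$. The polynomial $T_{2r-1}$ is $4^{r-1}u^{2r-1}$ plus a combination of $u,u^3,\dots,u^{2r-3}$. Hence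
\[
4^{r-1}M_{2r-1}=\sum_\chi\omega_\chi T_{2r-1}(u_\chi)\le\sum_\chi\omega_\chi=1,
\]
and \eqref{eq:moments} gives the claim.
\end{proof}

For triangle-free $E$ the case $r=2$ reads $p(E)\le|E|^4/480$. Since $9^4/(16\cdot480)=2187/2560$, we obtain
\begin{equation}\label{eq:sparse}
|E|\le9\cdot2^{n-5}\quad\Longrightarrow\quad p(E)\le\frac{9^4\,2^{4n-20}}{480}=\frac{2187}{2560}\,2^{4n-16}<2^{4n-16}.
\end{equation}

\begin{remark}
The facts $|u_\chi|\le1$, $M_0=1$, $M_1=0$ alone give nothing better than $M_3\le\frac14$: a random variable equal to $1$ with probability $\frac13$ and to $-\frac12$ with probability $\frac23$ has mean $0$ and third moment $\frac14$. A doubled pentagon has $M_3=120/625<\frac14$. So these facts cannot be sharp at the extremal set, and a second argument is needed near it.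
\end{remark}

\section{Cosets of the span of a shortest odd circuit}\label{sec:cosets}

In this section $E$ has an odd circuit, and $C=\{x_1,\dots,x_m\}\subseteq E$ is a shortest one, with $m=2r+1\ge5$. Let $V=\langle C\rangle$ and $Q=\mathbb{F}_2^n/V$, so $|Q|=2^{n-2r}$, and for a coset $q\in Q$ let $S_q=E\cap q$. The goal is a criterion for $E$ to lie in a doubled circuit $C+W$. We treat general $m$, since this costs nothing extra and serves both Theorem~\ref{thm:main} and Theorem~\ref{thm:girth}. The minimality of $C$ enters through one rule.

\begin{lemma}[Parity rule]\label{lem:parity}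
Let $y_1,\dots,y_t\in E$, not necessarily distinct, and suppose that $y_1+\dots+y_t=x_T$ with $|T|\equiv t\pmod2$. Then $|T|\le t$.
\end{lemma}

\begin{proof}
Since $x_T=x_{[m]\setminus T}$, the vectors $y_1,\dots,y_t$ together with the $x_i$, $i\notin T$, form a zero-sum tuple in $E$ of length $t+m-|T|$, which is odd. By Lemma~\ref{lem:tuples}(a) and the choice of $C$, this length is at least $m$.
\end{proof}

We use the rule with $t=2$ to describe one coset, with $t=3$ to relate three cosets $a$, $b$, $a+b$, and later with $t=4$.

\begin{lemma}\label{lem:coset}
\begin{enumerate}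
\item[(a)] $|S_q|\le m$ for every $q\in Q$; hence $|E|\le m\,2^{n-2r}$.
\item[(b)] If $|S_q|\ge5$, then $S_q\subseteq y+C$ for some $y\in q$.
\item[(c)] If $y\ne y'$, then $|(y+C)\cap(y'+C)|\le2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $S_q\ne\emptyset$, fix $s\in S_q$, and write $S_q=\{s+x_I:I\in\mathcal{F}\}$ with $\mathcal{F}$ a family of even sets containing $\emptyset$. For distinct $I,I'\in\mathcal{F}$, the two corresponding elements of $E$ have sum $x_{I\triangle I'}$, where $I\triangle I'$ is even and nonempty, so $|I\triangle I'|=2$ by the parity rule. With $I'=\emptyset$ this shows that the nonempty members of $\mathcal{F}$ are pairs, and two distinct pairs with $|I\triangle I'|=2$ intersect. By Lemma~\ref{lem:star}, either $|S_q|=4$, or the pairs have a common point $i$ and $S_q\subseteq\{s\}\cup\{s+x_i+x_j:j\ne i\}=(s+x_i)+C$. This gives (a) and (b).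

For (c), let $y+x_i=y'+x_j$ be a common element. Then $i\ne j$, and $\{i,j\}$ is the even representation of $y+y'$, so it is determined by $y$ and $y'$. Only $y+x_i$ and $y+x_j$ can therefore be common elements.
\end{proof}

Call $q\in Q$ \emph{rich} if $|S_q|\ge5$. For rich $q$, parts (b) and (c) give a unique $\varphi(q)\in q$ with $S_q\subseteq\varphi(q)+C$. Put $A_q=\{i\in[m]:\varphi(q)+x_i\in E\}$, so that $|A_q|=|S_q|$. If $E$ lies in $C+W$, then $\varphi(q)$ is the unique element of $W$ in $q$; the task is to recover $W$ from $\varphi$. The next lemma generalizes the step used in rank six. In its proof and later we \emph{toggle} an index $i$ in a set $T$, that is, replace $T$ by $T\triangle\{i\}$. This changes the size by $+1$ if $i\notin T$ and by $-1$ if $i\in T$, and successive toggles may be performed in any order.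

\begin{lemma}\label{lem:sum}
If $a,b\in Q$ are rich, then $S_{a+b}\subseteq\varphi(a)+\varphi(b)+C$.
\end{lemma}

\begin{proof}
Let $s\in S_{a+b}$. Then $s+\varphi(a)+\varphi(b)$ lies in $V$; let $T$ be its odd representation. We must show $|T|=1$. For $i\in A_a$ and $j\in A_b$, the three elements $s$, $\varphi(a)+x_i$, $\varphi(b)+x_j$ of $E$ have sum $x_{T'}$ with $T'=T\triangle\{i\}\triangle\{j\}$ odd, so $|T'|\le3$ by the parity rule. Suppose $|T|\ge3$; we find $i$ and $j$ with $|T'|\ge5$.
\begin{itemize}
\item $|T|=3$: each of $A_a,A_b$ has at least two points outside $T$. Take distinct $i,j\notin T$; then $|T'|=5$.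
\item $|T|=5$: if one of $A_a,A_b$ has a point outside $T$, toggle it first and take the other index arbitrarily; then $|T'|\ge5+1-1$. Otherwise $A_a=A_b=T$, and $i=j$ gives $T'=T$.
\item $|T|\ge7$: any choice gives $|T'|\ge7-2$. \qedhere
\end{itemize}
\end{proof}

Lemma~\ref{lem:sum} predicts a translate of $C$ for every coset that is a sum of two rich cosets. To obtain $W$ we need every coset to be such a sum, and we need the predictions to agree. For a set $D$ of rich cosets, say that $\varphi$ \emph{respects quadruples on $D$} if
\begin{equation}\label{eq:quad}
\varphi(a)+\varphi(b)=\varphi(a')+\varphi(b')\quad\text{whenever }a,b,a',b'\in D\text{ and }a+b=a'+b'.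
\end{equation}

\begin{lemma}[Gluing]\label{lem:glue}
Let $D$ be a set of rich cosets with $|D|>|Q|/2$ on which $\varphi$ respects quadruples. Then $E\subseteq C+W$ for some subspace $W$ complementary to $V$.
\end{lemma}

\begin{proof}
For $q\in Q$ the sets $D$ and $q+D$ each contain more than half of $Q$, so they intersect, and $q=a+b$ with $a,b\in D$. By \eqref{eq:quad}, $L(q)=\varphi(a)+\varphi(b)$ does not depend on the choice of $a,b$. We have $L(q)\in q$ because $\varphi(a)\in a$ and $\varphi(b)\in b$, and $L(0)=0$.

We claim that $L(q+s)=L(q)+L(s)$. If $q=0$, $s=0$ or $q=s$, this follows from $L(0)=0$. Otherwise the cosets of $\langle q,s\rangle$ partition $Q$ into sets of four elements. If each contained at most two elements of $D$, we would have $|D|\le|Q|/2$. So one of them, $\{e,e+q,e+s,e+q+s\}$, has all its elements in $D$ except possibly one, which we may name $e$. With $d=e+q+s$, the elements $d$, $d+q$, $d+s$ lie in $D$, and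
\[
L(q)+L(s)=\bigl(\varphi(d)+\varphi(d+q)\bigr)+\bigl(\varphi(d)+\varphi(d+s)\bigr)=\varphi(d+q)+\varphi(d+s)=L(q+s).
\]
Over $\mathbb{F}_2$ an additive map is linear, so $W=L(Q)$ is a subspace. It contains exactly one element of each coset of $V$, so it is complementary to $V$. By Lemma~\ref{lem:sum}, $S_q\subseteq L(q)+C$ for every $q$, that is, $E\subseteq C+W$.
\end{proof}

\section{Dense sets containing a pentagon}\label{sec:dense}

Let now $m=5$. Condition \eqref{eq:quad} concerns four cosets, and one would like to deduce it from the parity rule with $t=4$. But every even subset of $[5]$ has at most four elements, so for $m=5$ that case of the rule is empty. In fact \eqref{eq:quad} can fail even when more than half of the cosets are rich.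

\begin{example}\label{ex:twist}
In $\mathbb{F}_2^7=V\oplus\langle a,b,c\rangle$ let $v\in V\setminus\{0\}$ and $E=C+\{0,\,a,\,b,\,c,\,a+b+c+v\}$. No three distinct cosets among the five that meet $E$ have sum zero, so a triangle would have one element in $V$ and two in a common coset $y+V$, and it would give a zero-sum triple in $C$. Thus $E$ is triangle-free, and five of the eight cosets are rich. But the sum of $\varphi$ over the four rich cosets other than $V$ is $v\ne0$, although these cosets have sum zero.
\end{example}

In this example the coset of $a+b$ receives two different predictions, and no conflict arises because $E$ does not meet it. By Lemma~\ref{lem:coset}(c), a coset with three or more points of $E$ cannot receive two different predictions. So we track these cosets as well, and use density to route every quadruple through them.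

\begin{proposition}\label{prop:dense}
Let $E$ be triangle-free with $|E|>9\cdot2^{n-5}$, and let $C\subseteq E$ be a pentagon. Then $E\subseteq C+W$ for some subspace $W$ complementary to $V=\langle C\rangle$.
\end{proposition}

\begin{proof}
The pentagon $C$ is a shortest odd circuit of $E$, so Section~\ref{sec:cosets} applies with $m=5$ and $|Q|=2^{n-4}$. Let $D=\{q:|S_q|=5\}$ be the set of rich cosets and let $R=\{q:|S_q|\ge3\}\supseteq D$. Write $|D|=\beta|Q|$ and $|R|=(1-\gamma)|Q|$. The average of $|S_q|$ is $|E|/2^{n-4}>\frac92$, while $|S_q|$ is $5$ on $D$, at most $4$ on $R\setminus D$ and at most $2$ outside $R$. Hence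
\[
\tfrac92<5\beta+4(1-\beta-\gamma)+2\gamma=4+\beta-2\gamma,
\]
so $\beta>\frac12+2\gamma$. By Lemma~\ref{lem:glue} it suffices to prove \eqref{eq:quad}. Let $a,b,a',b'\in D$ with $a+b=a'+b'=q$.

\emph{Quadruples with $q\in R$.} By Lemma~\ref{lem:sum}, $S_q$ is contained in both $\varphi(a)+\varphi(b)+C$ and $\varphi(a')+\varphi(b')+C$. As $|S_q|\ge3$, Lemma~\ref{lem:coset}(c) shows that the two translation vectors are equal.

\emph{Arbitrary $q$.} We compare both pairs with a third pair $e,e+q$. Choose $e\in Q$ with
\[
e\in D,\qquad e+q\in D,\qquad a+e\in R,\qquad a'+e\in R .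
\]
The four conditions fail for proportions $1-\beta$, $1-\beta$, $\gamma$, $\gamma$ of all $e\in Q$, and $2(1-\beta)+2\gamma<1-2\gamma\le1$, so such an $e$ exists. The pairs $a,e$ and $b,e+q$ lie in $D$ and have the same sum $a+e\in R$. By the first case $\varphi(a)+\varphi(e)=\varphi(b)+\varphi(e+q)$, that is, $\varphi(a)+\varphi(b)=\varphi(e)+\varphi(e+q)$. The same argument with $a',b'$ in place of $a,b$ gives $\varphi(a')+\varphi(b')=\varphi(e)+\varphi(e+q)$, and \eqref{eq:quad} follows.
\end{proof}

In Example~\ref{ex:twist}, $\beta=\frac58$ and $\gamma=\frac38$, so $2(1-\beta)+2\gamma>1$. In Example~\ref{ex:E9}, $\gamma=0$ and $\beta=\frac12$ exactly, and the coset of $c$ is not a sum of two rich cosets.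

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $E$ has no pentagon, then $p(E)=0<2^{4n-16}$. If $|E|\le9\cdot2^{n-5}$, then $p(E)<2^{4n-16}$ by \eqref{eq:sparse}. Otherwise $E$ lies in a doubled pentagon $F$ by Proposition~\ref{prop:dense}, and Lemma~\ref{lem:doubled} gives $p(E)\le p(F)=2^{4n-16}$ with equality only for $E=F$. By the same lemma a doubled pentagon is triangle-free and attains the bound, and the doubled pentagons are the sets linearly isomorphic to the $(n-4)$-th doubling of the pentagon.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]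
Let $E$ be triangle-free and not affine, with $|E|>9\cdot2^{n-5}$. By Lemma~\ref{lem:tuples}(c) it has a shortest odd circuit, of size $m\ge5$. The quantity $m2^{-m}$ decreases as $m$ grows, so if $m\ge7$, Lemma~\ref{lem:coset}(a) gives $|E|\le m\,2^{n-m+1}\le7\cdot2^{n-6}<9\cdot2^{n-5}$, a contradiction. Hence $m=5$, and Proposition~\ref{prop:dense} applies.

For sharpness take $E=E_9\times\mathbb{F}_2^{n-5}$ with $E_9=C\cup(c+S)$ from Example~\ref{ex:E9}. It has $9\cdot2^{n-5}$ elements, is triangle-free by \eqref{eq:doubling}, and is not affine since it contains the pentagon $C\times\{0\}$. Suppose that $E\subseteq C'+W$, a doubled pentagon. Projecting onto $\langle C'\rangle$ along $W$ and restricting to $\mathbb{F}_2^5\times\{0\}$ gives a linear map $\pi:\mathbb{F}_2^5\to\langle C'\rangle$ with $\pi(E_9)\subseteq C'$. The tuple $\pi(x_1),\dots,\pi(x_5)$ is a zero-sum $5$-tuple in $C'$, hence an ordering of $C'$ by Lemma~\ref{lem:tuples}(b). So $\pi$ maps $V$ onto $\langle C'\rangle$, and since both spaces have dimension four, $\pi$ is injective on $V$. For distinct $s,s'\in S$ we get $\pi(c+s)+\pi(c+s')=\pi(s+s')\ne0$. Thus $\pi(c+S)$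 consists of four distinct elements of $C'$, with sum zero because $c+S$ has sum zero. This is impossible in a pentagon.
\end{proof}

\section{Stability and longer zero-sum tuples}\label{sec:consequences}

\begin{proof}[Proof of Theorem~\ref{thm:stability}]
Let $p(E)>\frac{2187}{2560}2^{4n-16}$. Then $E$ contains a pentagon $C$, and $|E|>9\cdot2^{n-5}$ by \eqref{eq:sparse}, so $E\subseteq C+W$ by Proposition~\ref{prop:dense}. Write $E=\bigcup_{i=1}^5(x_i+W_i)$ with $W_i\subseteq W$, so that $\sum_i|W_i|=|E|$. By Lemma~\ref{lem:doubled}, $p(E)$ is the number of $(w_1,\dots,w_5)\in\prod_iW_i$ with sum zero. Any four of the $w_i$ determine the fifth, so $p(E)\le\prod_{i\ne j}|W_i|$ for each $j$. Multiplying these five bounds and applying the inequality of arithmetic and geometric means,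
\[
p(E)^5\le\Bigl(\prod_{i=1}^5|W_i|\Bigr)^4\le\Bigl(\frac{|E|}5\Bigr)^{20}.
\]

Now let $k=n-4\ge3$. By Lemma~\ref{lem:doubled}, a doubled pentagon $F$ with one element removed has $2^{4k}-2^{3k}=(1-2^{-k})2^{4k}$ pentagons, and $1-2^{-k}\ge\frac78=\frac{2240}{2560}>\frac{2187}{2560}$; this comparison is where $n\ge7$ is used. By the first part, every triangle-free $E$ with $p(E)\ge2^{4k}-2^{3k}$ lies in a doubled pentagon $F$. If $E$ misses two elements $z,z'$ of $F$, it misses the $2^{3k}$ pentagons through $z$ and at least $2^{3k}-2^{2k}>0$ further pentagons, through $z'$ but not $z$, so $p(E)<2^{4k}-2^{3k}$. Hence $E=F$, with $p(E)=2^{4k}$, or $E$ is $F$ with one element removed.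
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lengths}]
We first identify the right side. Let $C=\{x_1,\dots,x_5\}$ be a pentagon spanning $V$. A character $\chi$ of $V$ may take arbitrary signs on the basis $x_1,\dots,x_4$, and $\chi(x_5)$ is their product, so the set $J=\{i:\chi(x_i)=-1\}$ runs through the sixteen even subsets of $[5]$. The sum $\sum_i\chi(x_i)=5-2|J|$ equals $5$ once, $1$ ten times and $-3$ five times. By \eqref{eq:fourier} in $V$ we get $Z_{2k+1}(C)=\tau_k$, and by \eqref{eq:doubling} every doubled pentagon $F$ in $\mathbb{F}_2^n$ has $Z_{2k+1}(F)=2^{2k(n-4)}\tau_k$.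

For $k=2$ the theorem is Theorem~\ref{thm:main}. Let $k\ge3$. Every $z\in F$ occurs in a zero-sum $(2k+1)$-tuple of $F$: take a pentagon through $z$ followed by $2k-4$ copies of $z$. Hence $\tau_k>0$, and $Z_{2k+1}(E)<Z_{2k+1}(F)$ for every proper subset $E$ of $F$. If $E$ is affine, then $Z_{2k+1}(E)=0$ by Lemma~\ref{lem:tuples}. If $E$ is not affine and $|E|>9\cdot2^{n-5}$, then $E$ lies in a doubled pentagon by Theorem~\ref{thm:structure}. In both cases the theorem follows.

It remains to treat nonempty $E$ with $|E|\le9\cdot2^{n-5}$. Only the moment $M_1$ is known to vanish, so we bound $u^{2k-1}$ by a linear function: $u^{2k-1}\le\frac{1+u}2$ on $[-1,1]$, since $u^{2k-1}\le0\le\frac{1+u}2$ for $u\le0$ and $u^{2k-1}\le u\le\frac{1+u}2$ for $u\ge0$. Averaging with the weights $\omega_\chi$ gives $M_{2k-1}\le\frac12(M_0+M_1)=\frac12$, so by \eqref{eq:moments}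
\[
Z_{2k+1}(E)\le\tfrac12|E|^{2k}\le2^{2k(n-4)}\cdot\tfrac12\bigl(\tfrac92\bigr)^{2k}.
\]
We show $\frac12(\frac92)^{2k}<\tau_k$ for $k\ge3$. For $k=3$ the left side is $531441/128<4152$, and $\tau_3=(78125+10-10935)/16=4200$. Passing from $k$ to $k+1$ multiplies the left side by $81/4<25$, whereas
\[
16(\tau_{k+1}-25\tau_k)=(10-250)+(125-45)\,3^{2k+1}=80\cdot3^{2k+1}-240>0 .
\]
So the inequality holds for all $k\ge3$, and $Z_{2k+1}(E)$ is strictly below the bound.
\end{proof}

For $k=2$ the linear bound gives $\frac12(\frac92)^4>205$, which exceeds $\tau_2=120$; there the factor $\frac14$ from $T_3$ is needed.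

\section{Larger odd girth}\label{sec:girth}

Theorem~\ref{thm:girth} for $r\ge3$ follows the same division into sparse and dense sets. The difference is that for $m\ge7$ the parity rule with $t=4$ has content, and it yields \eqref{eq:quad} directly, provided the four cosets have enough points to leave room for toggling. We keep the setting of Section~\ref{sec:cosets}.

\begin{lemma}\label{lem:quad7}
Let $m\ge7$. Then $\varphi$ respects quadruples on $D=\{q\in Q:|S_q|\ge7\}$.
\end{lemma}

\begin{proof}
Let $a,b,a',b'\in D$ with $a+b=a'+b'$. The vector $\varphi(a)+\varphi(b)+\varphi(a')+\varphi(b')$ lies in $V$; let $T$ be its even representation. We must show $T=\emptyset$. For $i\in A_a$, $j\in A_b$, $k\in A_{a'}$, $l\in A_{b'}$, the four elements $\varphi(a)+x_i$, $\varphi(b)+x_j$, $\varphi(a')+x_k$, $\varphi(b')+x_l$ of $E$ have sum $x_{T'}$ with $T'=T\triangle\{i\}\triangle\{j\}\triangle\{k\}\triangle\{l\}$ even, so $|T'|\le4$ by the parity rule. Suppose $T\ne\emptyset$; we find indices with $|T'|\ge6$. Each of the four sets $A_a,A_b,A_{a'},A_{b'}$ has at least $7-|T|$ points outside $T$.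
\begin{itemize}
\item $|T|=2$: each set has at least five points outside $T$. Choose $i,j,k,l\notin T$ one after another, all distinct; then $|T'|=6$.
\item $|T|=4$: each set has at least three points outside $T$. Choose distinct $i,j,k\notin T$ and any $l$; then $|T'|\ge4+3-1$.
\item $|T|=6$: each set has a point outside $T$. Take $i\in A_a\setminus T$ and $j\in A_b\setminus T$. If $i\ne j$, any $k,l$ give $|T'|\ge6+2-2$. If $i=j$, these two toggles cancel; take $k\in A_{a'}\setminus T$ and any $l$, so that $|T'|\ge6+1-1$.
\item $|T|=8$: if one of the sets has a point outside $T$, toggle it first and choose the other indices arbitrarily; then $|T'|\ge8+1-3$. Otherwise $A_a$ and $A_b$ are subsets of $T$ of size at least $7$, so they intersect; take $i=j$ and any $k,l$, so that $|T'|\ge8-2$.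
\item $|T|\ge10$: any choice gives $|T'|\ge10-4$. \qedhere
\end{itemize}
\end{proof}

To apply the gluing lemma we need more than half of the cosets to have at least seven points. Since $|S_q|\le m$ always, this is forced once the average of $|S_q|$ exceeds $(m+6)/2=(2r+7)/2$. The Fourier bound must cover the range up to that average, which comes down to the following inequality.

\begin{lemma}\label{lem:numeric}
Let $f(r)=4\bigl(\frac{2r+7}4\bigr)^{2r}$. Then $f(r)<(2r+1)!$ for all $r\ge3$.
\end{lemma}

\begin{proof}
We have $f(3)=13^6/4^5=4826809/1024<4720<5040=7!$. It suffices to show $f(r+1)/f(r)<(2r+2)(2r+3)=4r^2+10r+6$ for $r\ge3$. Using $1+x\le e^x$,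
\[
\frac{f(r+1)}{f(r)}=\Bigl(1+\frac2{2r+7}\Bigr)^{2r}\frac{(2r+9)^2}{16}\le e^{4r/(2r+7)}\,\frac{(2r+9)^2}{16}.
\]
For $3\le r\le6$ the exponent is at most $\frac{24}{19}<\frac43$, and $e^{4/3}<4$ because $e^4<2.8^4<64$. So the ratio is below $(2r+9)^2/4=r^2+9r+20.25$, and this is less than $4r^2+10r+6$ because $3r^2+r\ge30>14.25$. For $r\ge7$ the exponent is below $2$, and $e^2<8$. So the ratio is below $(2r+9)^2/2=2r^2+18r+40.5$, and this is less than $4r^2+10r+6$ because $2r^2-8r=2r(r-4)\ge42>34.5$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:girth}]
The case $r=2$ is Theorem~\ref{thm:main}. Let $r\ge3$ and $m=2r+1\ge7$. By Lemma~\ref{lem:doubled}, a doubled $m$-circuit satisfies the hypothesis and attains the bound. If $E$ has no $m$-circuit, the count is $0$, strictly below the bound. So let $C\subseteq E$ be an $m$-circuit; it is a shortest odd circuit of $E$. Let $\mu=|E|/2^{n-2r}$ be the average of $|S_q|$ over $Q$.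

Suppose first that $\mu\le(2r+7)/2$. By Lemmas~\ref{lem:tuples}(b) and~\ref{lem:fourier}, the number of $m$-circuits is at most
\[
\frac{4^{1-r}|E|^{2r}}{(2r+1)!}=2^{2r(n-2r)}\,\frac{4\,(\mu/2)^{2r}}{(2r+1)!}\le2^{2r(n-2r)}\,\frac{f(r)}{(2r+1)!},
\]
and this is less than $2^{2r(n-2r)}$ by Lemma~\ref{lem:numeric}.

Suppose now that $\mu>(2r+7)/2=(m+6)/2$. Let $D=\{q:|S_q|\ge7\}$ and $|D|=\beta|Q|$. By Lemma~\ref{lem:coset}(a), $\mu\le m\beta+6(1-\beta)=6+(m-6)\beta$. Hence $(m-6)\beta>(m-6)/2$, and $\beta>\frac12$ since $m>6$. By Lemmas~\ref{lem:quad7} and~\ref{lem:glue}, $E$ lies in a doubled $m$-circuit $F=C+W$. By Lemma~\ref{lem:doubled}, $E$ has at most $2^{2r(n-2r)}$ circuits of size $m$, with equality only for $E=F$.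
\end{proof}

\begin{thebibliography}{9}

\bibitem{pentagons}
\emph{Counting Pentagons in Triangle-free Binary Matroids},
\texttt{https://\allowbreak libuwspaceprd02.\allowbreak uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 16089/\allowbreak Brown\_Adam.pdf\allowbreak ?sequence=3\allowbreak \&isAllowed=y}

\end{thebibliography}
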